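
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The convex lifting of the Mumford--Shah functional with boundary data: equality in dimension one, a gap in every higher dimension}


\begin{abstract}
The Mumford--Shah functional $F$ on $SBV$ has a convex counterpart $\mathcal F$, defined on functions of one more variable, that coincides with $F$ on characteristic functions of subgraphs. We compare the two infima under a Dirichlet-type condition. In dimension one they are equal for every datum. In every dimension $N\ge2$ there are data for which $\inf\mathcal F<\inf F$, and the difference can be any prescribed positive number. The counterexample consists of three rooms, joined in a ring by narrow corridors, that imitate a multiway cut problem on a triangle; the lifted problem can use a ``two-valued'' competitor whose two values are exchanged when one goes around the ring.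
\end{abstract}

\section{The question and the answer}

\subsection{The functional and its lifting}

Let $A\subset\mathbb R^N$ be a bounded open set. The Mumford--Shah functional (without forcing term) is
\[
F_A(u)=\int_A|\nabla u|^2\,dx+\mathcal H^{N-1}(S_u),\qquad u\in SBV(A).
\]
Here $S_u$ is the complement of the set of Lebesgue points of $u$, and $\mathcal H^{N-1}$ is the $(N-1)$-dimensional Hausdorff measure, written $\mathcal H$ below. A function $u\in BV(A)$ belongs to $SBV(A)$ if and only if $Du$ is the sum of an absolutely continuous part $\nabla u\,dx$ and a singular part carried by the $(N-1)$-dimensional set $S_u$. The functional $F_A$ is not convex. A way to make it convex is to describe $u$ by its subgraph, that is, by the function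
\[
\mathbf 1_{\{t<u(x)\}}\quad\text{on }A\times\mathbb R,
\]
equal to $1$ if $t<u(x)$ and to $0$ if $t\ge u(x)$. Its distributional derivative is a bounded Radon measure. Let $K=K(A)$ be the convex set of Borel fields $\varphi=(\varphi^x,\varphi^t)\colon A\times\mathbb R\to\mathbb R^N\times\mathbb R$ such that $\varphi^x(x,\cdot)$ is locally integrable for every $x$ and
\begin{equation}\label{eq:K}
\varphi^t(x,t)\ge\frac{|\varphi^x(x,t)|^2}{4}\quad\text{for all }x,t,
\qquad
\Bigl|\int_{t_1}^{t_2}\varphi^x(x,t)\,dt\Bigr|\le1\quad\text{for all }x,t_1,t_2 .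
\end{equation}
For a bounded measure $Dv=\sigma|Dv|$ we write $\int\langle\varphi,Dv\rangle=\int\varphi\cdot\sigma\,d|Dv|$. This integral is defined in $[-\infty,+\infty]$ if the positive or the negative part of $\varphi\cdot\sigma$ is integrable with respect to $|Dv|$. All suprema over $K$ below are taken over those $\varphi\in K$ for which the integral is defined.

It is known (Alberti, Bouchitt\'e, Dal Maso) that for $u\in SBV(A)$
\begin{equation}\label{eq:ABD}
F_A(u)=\sup_{\varphi\in K}\int_{A\times\mathbb R}\bigl\langle\varphi,D\mathbf 1_{\{t<u(x)\}}\bigr\rangle .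
\end{equation}
The two constraints in \eqref{eq:K} match the two terms of $F_A$. The absolutely continuous part of $Du$ contributes the integrand $\varphi^x\cdot\nabla u-\varphi^t$ on the graph of $u$, and the first constraint gives $\varphi^x\cdot\nabla u-\varphi^t\le\varphi^x\cdot\nabla u-\frac14|\varphi^x|^2\le|\nabla u|^2$. Where $u$ jumps from $u^-$ to $u^+$ across a surface with normal $\nu$, the integrand is $\int_{u^-}^{u^+}\varphi^x\cdot\nu\,dt$, which is at most $1$ by the second constraint. (Lemma~\ref{lem:lift} contains the computation for piecewise affine $u$.)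

The right-hand side of \eqref{eq:ABD} makes sense for more general functions. Consider $v\in BV_{\rm loc}(A\times\mathbb R)$ such that $Dv$ is a bounded Radon measure, $v(x,t)\to1$ as $t\to-\infty$ and $v(x,t)\to0$ as $t\to+\infty$. For such $v$ put
\[
\mathcal F_A(v)=\sup_{\varphi\in K}\int_{A\times\mathbb R}\langle\varphi,Dv\rangle .
\]
We have $\mathcal F_A\ge0$ because $0\in K$, and $\mathcal F_A(\mathbf 1_{\{t<u(x)\}})=F_A(u)$ by \eqref{eq:ABD}. This is the convex functional of \cite{source}; for each fixed bounded $\varphi$ the integral is linear in $v$. Convexity itself is not used in the proofs below.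

\subsection{Boundary data}

Let $\Omega\subset\mathbb R^N$ be bounded and open. Fix a bounded open set $\Omega'\supset\overline\Omega$ and a datum $g\in SBV(\Omega')$ with $F_{\Omega'}(g)<\infty$. Both functionals are computed on $\Omega'$ and on $\Omega'\times\mathbb R$ respectively, so that jumps on $\partial\Omega$ are counted; from now on $F=F_{\Omega'}$ and $\mathcal F=\mathcal F_{\Omega'}$. A function $u\in SBV(\Omega')$ is \emph{admissible for $F$} if $u=g$ a.e.\ in $\Omega'\setminus\overline\Omega$. A function $v$ as above on $\Omega'\times\mathbb R$ is \emph{admissible for $\mathcal F$} if $v=\mathbf 1_{\{t<g(x)\}}$ a.e.\ in $(\Omega'\setminus\overline\Omega)\times\mathbb R$. The infima $\inf F$ and $\inf\mathcal F$ are taken over these classes. Every admissible $u$ gives the admissible $v=\mathbf 1_{\{t<u\}}$, so that always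
\begin{equation}\label{eq:trivial}
\inf\mathcal F\le\inf F .
\end{equation}
The question whether equality holds for every $N$, $\Omega$, $\Omega'$, $g$ is posed as an open problem in \cite{source}. We prove the following.

\begin{theorem}\label{thm:A}
For every $N\ge2$ there are a bounded connected open set $\Omega\subset\mathbb R^N$ (a union of boxes), a cube $\Omega'\supset\overline\Omega$ and a bounded piecewise affine $g\in SBV(\Omega')$ with $F_{\Omega'}(g)<\infty$ such that
\[
\inf\mathcal F<\inf F .
\]
Moreover, for every $\delta>0$ the data can be chosen so that $\inf F-\inf\mathcal F=\delta$.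
\end{theorem}

\begin{theorem}\label{thm:B}
If $N=1$, then $\inf\mathcal F=\min F$ for all bounded open $\Omega\subset\mathbb R$, all bounded open $\Omega'\supset\overline\Omega$ and all $g\in SBV(\Omega')$ with $F_{\Omega'}(g)<\infty$.
\end{theorem}

Hence, in a given dimension $N$, the equality $\inf\mathcal F=\inf F$ holds for all $\Omega,\Omega',g$ if and only if $N=1$. The proof of Theorem~\ref{thm:A} does not use \eqref{eq:ABD}; it bounds $\inf F$ from below and $\mathcal F$ from above at one competitor.

\begin{remark}\label{rem:class}
The bound from above holds for every $\varphi\in K$ whose integral is defined. Restricting the supremum to bounded fields, or to continuous fields, can only decrease $\mathcal F$, keeps $\mathcal F\ge0$, and is compatible with the scaling of Section~\ref{sec:scaling}. So Theorem~\ref{thm:A} holds for these variants too.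
\end{remark}

\subsection{What a lifted competitor is}\label{sec:heuristic}

If $v$ is nonincreasing and right-continuous in $t$, then $v(x,t)=\mu_x((t,\infty))$ for a probability measure $\mu_x$ on $\mathbb R$. So $v$ assigns to each point a \emph{random} value, while $\mathbf 1_{\{t<u\}}$ assigns the deterministic value $u(x)$. Equality in \eqref{eq:trivial} would follow if every $v$ were an average of subgraph functions $\mathbf 1_{\{t<u\}}$, with $u$ admissible, whose average energy is at most $\mathcal F(v)$. But $\mathcal F$ is local in $x$. Across a surface where $\mu^-$ changes to $\mu^+$ it charges at most $\frac12|\mu^+-\mu^-|(\mathbb R)$ per unit area (Lemma~\ref{lem:TV}), which is the amount of mass that must be moved to turn $\mu^-$ into $\mu^+$. This is the cost of the best way to pair the values on one side with the values on the other side. The best pairings on different surfaces need not fit together to global functions $u$. On a line there is no way for them to be incompatible; around a loop there is.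

\section{Three rooms: the finite model}\label{sec:model}

The whole effect is visible in a problem with three unknowns. Let $a,b,c$ be the vertices of a triangle, and attach to them the label sets
\[
T(a)=\{1,2\},\qquad T(b)=\{2,3\},\qquad T(c)=\{3,1\}.
\]
Fix a weight $W>0$. For $p=(p_a,p_b,p_c)\in\mathbb R^3$ let
\[
E(p)=W\cdot\#\{(r,i):i\in T(r),\ i\ne p_r\}+\#\{\{r,r'\}:r\ne r',\ p_r\ne p_{r'}\} .
\]
Each vertex pays $W$ for each of its two labels that it does not take, and each edge pays $1$ if its ends differ. For probability measures $\mu=(\mu_a,\mu_b,\mu_c)$ on $\mathbb R$ the corresponding cost is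
\[
E(\mu)=W\sum_r\sum_{i\in T(r)}\tfrac12|\mu_r-\delta_i|(\mathbb R)+\sum_{\{r,r'\}}\tfrac12|\mu_r-\mu_{r'}|(\mathbb R),
\]
so that $E(\delta_{p_a},\delta_{p_b},\delta_{p_c})=E(p)$.

\begin{lemma}\label{lem:model}
Let $W\ge2$.
\begin{enumerate}
\item[(a)] $E(p)\ge3W+2$ for every $p\in\mathbb R^3$.
\item[(b)] For $\mu_a^*=\frac12(\delta_1+\delta_2)$, $\mu_b^*=\frac12(\delta_2+\delta_3)$, $\mu_c^*=\frac12(\delta_3+\delta_1)$ one has $E(\mu^*)=3W+\frac32$. More precisely, each of the six terms $\frac12|\mu^*_r-\delta_i|(\mathbb R)$, $i\in T(r)$, and each of the three terms $\frac12|\mu_r^*-\mu_{r'}^*|(\mathbb R)$ equals $\frac12$.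
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each vertex misses at least one of its two labels, which costs at least $3W$ in total. If $p_a,p_b,p_c$ are not all equal, then at least two of the three pairs differ, and $E(p)\ge3W+2$. If all are equal to $q$, then $q$ occurs at most twice in the list $1,2,2,3,3,1$, so at least four labels are missed and $E(p)\ge4W\ge3W+2$.

(b) The measure $\mu^*_r-\delta_i=\frac12(\delta_j-\delta_i)$, with $T(r)=\{i,j\}$, has total variation $1$. Two different measures $\mu_r^*,\mu_{r'}^*$ share exactly one atom, of mass $\frac12$, so their difference also has total variation $1$.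
\end{proof}

The value $3W+2$ is attained, for instance, at $p=(2,2,3)$. Some lower bound on $W$ is needed: if $W\le\frac32$, the constant choice $p=(1,1,1)$ costs $4W\le3W+\frac32$ and the advantage of $\mu^*$ is lost.

Where does the gain of $\frac12$ come from? Pair the values of $\mu^*$ along the edges in the cheapest way, keeping the common atom. From $a$ to $b$ this gives $2\mapsto2$, $1\mapsto3$; from $b$ to $c$, $3\mapsto3$, $2\mapsto1$; from $c$ to $a$, $1\mapsto1$, $3\mapsto2$. Following the value $1$ from $a$ around the triangle we get $1\mapsto3\mapsto3\mapsto2$; following $2$ we get $2\mapsto2\mapsto1\mapsto1$. The two values at $a$ are exchanged after one turn. So $\mu^*$ is cheap on each edge, but its optimal pairings do not come from two single-valued functions. Cutting it into $p^1=(1,2,3)$ and $p^2=(2,3,1)$ makes every edge pay in full: $E(p^1)=E(p^2)=3W+3$.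

It remains to build a domain and a datum for which $F$ is forced to solve this problem. Vertices will be large \emph{rooms}, edges will be narrow \emph{corridors}, and labels will be prescribed through small \emph{windows}, $W$ times as large as the cross-section of a corridor. Three things must be arranged. Gradients must be too expensive to replace jumps; large data do this. Functions must then be nearly constant in each room; small openings do this. Finally, the rest of the boundary must not interfere; a nonconstant datum there does this.

\section{The domain and the datum}\label{sec:geometry}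

From here to the end of Section~\ref{sec:scaling} let $N\ge2$ and
\[
W:=2^{N-1}\ge2,\qquad0<\varepsilon\le\tfrac14 .
\]
The number $\varepsilon$ will be fixed in Section~\ref{sec:lower}, depending only on $N$. Write $x=(x_1,x_2,y)$ with $y\in\mathbb R^{N-2}$, $I_r(q)=(q-r,q+r)$ and $Y_r=(-r,r)^{N-2}$; the factor $Y_r$ is omitted if $N=2$. See Figure~\ref{fig:rooms}.

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.72]
\draw (-5,-5) rectangle (5,5);
\filldraw[fill=gray!18,even odd rule,line width=0.6pt]
(-1,2.15)--(-1,3)--(-3,3)--(-3,1)--(-2.15,1)--(-2.15,-1)--(-3,-1)--(-3,-3)--(3,-3)--(3,-1)--(2.15,-1)--(2.15,1)--(3,1)--(3,3)--(1,3)--(1,2.15)--cycle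
(-1,1.85)--(-1,1)--(-1.85,1)--(-1.85,-1)--(1.85,-1)--(1.85,1)--(1,1)--(1,1.85)--cycle;
\draw[dashed] (-4,1.7) rectangle (-3,2.3);
\draw[dashed] (-2.3,3) rectangle (-1.7,4);
\draw[dashed] (3,1.7) rectangle (4,2.3);
\draw[dashed] (1.7,3) rectangle (2.3,4);
\draw[dashed] (-4,-2.3) rectangle (-3,-1.7);
\draw[dashed] (3,-2.3) rectangle (4,-1.7);
\draw[line width=2pt] (-3,1.7)--(-3,2.3);
\draw[line width=2pt] (-2.3,3)--(-1.7,3);
\draw[line width=2pt] (3,1.7)--(3,2.3);
\draw[line width=2pt] (1.7,3)--(2.3,3);
\draw[line width=2pt] (-3,-2.3)--(-3,-1.7);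
\draw[line width=2pt] (3,-2.3)--(3,-1.7);
\draw[line width=1.2pt,densely dotted] (1,1.85)--(1,2.15);
\draw[line width=1.2pt,densely dotted] (1.85,-1)--(2.15,-1);
\draw[line width=1.2pt,densely dotted] (-2.15,1)--(-1.85,1);
\node at (-3.5,2) {$1$};
\node at (-2,3.5) {$2$};
\node at (3.5,2) {$2$};
\node at (2,3.5) {$3$};
\node at (-3.5,-2) {$3$};
\node at (3.5,-2) {$1$};
\node at (-2,2.3) {$R_a$};
\node at (-2,1.6) {\small$\{1,2\}$};
\node at (2,2.3) {$R_b$};
\node at (2,1.6) {\small$\{2,3\}$};
\node at (0,-1.75) {$R_c$};
\node at (0,-2.4) {\small$\{3,1\}$};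
\node at (0,2.5) {\small$D_{ab}$};
\node at (2.65,0) {\small$D_{bc}$};
\node at (-2.7,0) {\small$D_{ca}$};
\node at (0,0) {$h=\ell$};
\node at (4.4,4.5) {$\Omega'$};
\end{tikzpicture}
\caption{The case $N=2$, openings drawn too large. The gray set is $\Omega$: three rooms joined by three thin corridors. Thick segments are the windows; $h$ equals the constant label $1$, $2$ or $3$ in the dashed box behind each window, and the affine function $\ell(x)=x_1+x_2$ in the rest of the white region. The two-valued competitor of Section~\ref{sec:upper} takes the two values in braces (times $M$), each with weight $\frac12$, and changes its pair of values at the three dotted interfaces.}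
\label{fig:rooms}
\end{figure}

\medskip\noindent\textbf{Rooms.}
\[
R_a=(-3,-1)\times(1,3)\times Y_1,\quad R_b=(1,3)\times(1,3)\times Y_1,\quad R_c=(-3,3)\times(-3,-1)\times Y_1 .
\]

\noindent\textbf{Corridors.}
\[
D_{ab}=[-1,1]\times I_{\varepsilon/2}(2)\times Y_{\varepsilon/2},\quad
D_{bc}=I_{\varepsilon/2}(2)\times[-1,1]\times Y_{\varepsilon/2},\quad
D_{ca}=I_{\varepsilon/2}(-2)\times[-1,1]\times Y_{\varepsilon/2}.
\]
Their cross-section has area $\varepsilon^{N-1}$. Let $\Omega=R_a\cup R_b\cup R_c\cup D_{ab}\cup D_{bc}\cup D_{ca}$ and $\Omega'=(-5,5)^N$. The set $\Omega$ is open (the closed ends of the corridors lie in the faces of the rooms) and connected.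

\medskip\noindent\textbf{Windows.} These are six relatively open pieces of $\partial\Omega$, each of area $(2\varepsilon)^{N-1}=W\varepsilon^{N-1}$:
\begin{itemize}
\item for $R_a$: label $1$ on $\{-3\}\times I_\varepsilon(2)\times Y_\varepsilon$, label $2$ on $I_\varepsilon(-2)\times\{3\}\times Y_\varepsilon$;
\item for $R_b$: label $2$ on $\{3\}\times I_\varepsilon(2)\times Y_\varepsilon$, label $3$ on $I_\varepsilon(2)\times\{3\}\times Y_\varepsilon$;
\item for $R_c$: label $3$ on $\{-3\}\times I_\varepsilon(-2)\times Y_\varepsilon$, label $1$ on $\{3\}\times I_\varepsilon(-2)\times Y_\varepsilon$.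
\end{itemize}
The labels of $R_r$ are those of $T(r)$ in Section~\ref{sec:model}. Behind each window, outside $\Omega$, put the open box whose base is the window and whose outward length is $1$. These six boxes are disjoint, and their closures meet $\overline\Omega$ only in the closed windows. Let $\mathrm{Win}$ be the union of the six windows and $\Gamma:=\partial\Omega\setminus\overline{\mathrm{Win}}$ the \emph{walls}.

\medskip\noindent\textbf{Datum.} Let $\ell(x)=x_1+\dots+x_N$ and define $h$ on $\Omega'$ by
\[
h=i\ \text{ in a box behind a window with label }i,\qquad h=0\ \text{ on }\overline\Omega,\qquad h=\ell\ \text{ elsewhere}.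
\]
For $M>0$ let $g_M:=Mh$. The value of $h$ on $\overline\Omega$ plays no role. The affine function $\ell$ makes the walls neutral: as we shall see, every function that is piecewise constant in $\Omega$ and equal to $h$ outside $\overline\Omega$ must jump on almost all of $\Gamma$, so the walls cost the same for every such competitor. With a constant $q$ in place of $\ell$, the choice $w=q$ in $\Omega$ would not jump on the walls at all and would save the whole area $\mathcal H(\Gamma)$.

\medskip\noindent\textbf{Grid.} Cut $\Omega'$ by the finitely many hyperplanes $\{x_k=\mathrm{const}\}$ that contain a facet of a room, a corridor or a box behind a window. This gives finitely many open boxes, the \emph{cells}. Each cell lies in one room, in one corridor, in one box behind a window, or in the rest of $\Omega'\setminus\overline\Omega$. Each (relatively open) facet of a cell that lies in $\Omega'$ is shared by exactly two cells, and it lies in $\Omega$, in $\mathrm{Win}$, in $\Gamma$ or in $\Omega'\setminus\overline\Omega$.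

The function $h$ is affine on each cell and $|h|\le5N$, so $h\in SBV(\Omega')$ and $F(h)<\infty$. At $\mathcal H$-a.e.\ $x\in\Gamma$ the set $\partial\Omega$ is locally an axis-parallel hyperplane, with $\Omega$ on one side and $h=\ell$ on the other. Put
\[
c_M:=M^2\int_{\Omega'\setminus\overline\Omega}|\nabla h|^2\,dx+\mathcal H(S_h\setminus\overline\Omega).
\]
Since $|\partial\Omega|=0$, every $u$ admissible for the datum $g_M$ satisfies
\begin{equation}\label{eq:split}
F(u)=c_M+\int_\Omega|\nabla u|^2\,dx+\mathcal H(S_u\cap\overline\Omega).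
\end{equation}

\section{Lower bound for \texorpdfstring{$F$}{F}}\label{sec:lower}

\subsection{Facts about \texorpdfstring{$SBV$}{SBV} functions}

For $w\in BV$ let $J_w\subset S_w$ be the jump set; $\mathcal H(S_w\setminus J_w)=0$. Let $P(E,A)$ be the perimeter of $E$ in $A$. We use the following facts; theorem numbers refer to \cite{AFP}.

\begin{itemize}
\item[(S)] \emph{Slicing} (Theorems 3.107--3.108). Let $w\in SBV(\Omega')$ with $\mathcal H(S_w)<\infty$. For a.e.\ line parallel to $e_k$, the restriction of $w$ to the line is $SBV$, its absolutely continuous derivative is the restriction of $\partial_kw$, and its jump set is the intersection of the line with $J_w$. For a.e.\ line this set is finite, because $\mathcal H(J_w)<\infty$.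
\item[(C)] \emph{Ambrosio's compactness and closure} (Theorems 4.7--4.8). Let $A$ be bounded and open. If $w_n\in SBV(A)$ and $\|w_n\|_\infty+\int_A|\nabla w_n|^2+\mathcal H(S_{w_n})\le C$, then a subsequence converges in $L^1_{\rm loc}(A)$ to some $w\in SBV(A)$, with $\nabla w_n\rightharpoonup\nabla w$ weakly in $L^1$ and $\mathcal H(S_w)\le\liminf\mathcal H(S_{w_n})$.
\item[(P)] \emph{Piecewise constant functions} (Theorem 4.23). If $w\in SBV(A)\cap L^\infty(A)$, $\nabla w=0$ a.e.\ in $A$ and $\mathcal H(S_w\cap A)<\infty$, then $w=\sum_jp_j1_{E_j}$ a.e., with distinct $p_j$, a countable partition $\{E_j\}$ of $A$, and $\sum_jP(E_j,A)=2\mathcal H(S_w\cap A)$.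
\item[(I)] \emph{Relative isoperimetric inequality} in a box $R$: $\min\{|E|,|R\setminus E|\}^{(N-1)/N}\le\gamma P(E,R)$.
\end{itemize}

When $M\to\infty$, functions of bounded energy in $\overline\Omega$ become, after division by $M$, functions with zero gradient in $\Omega$. So we first study these limits.

\begin{proposition}\label{prop:partition}
There is $\varepsilon\in(0,\frac14]$, depending only on $N$, such that every $w\in SBV(\Omega')\cap L^\infty(\Omega')$ with $\mathcal H(S_w)<\infty$, $w=h$ a.e.\ in $\Omega'\setminus\overline\Omega$ and $\nabla w=0$ a.e.\ in $\Omega$ satisfies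
\[
\mathcal H(S_w\cap\overline\Omega)\ge\mathcal H(\Gamma)+\bigl(3W+\tfrac74\bigr)\varepsilon^{N-1}.
\]
\end{proposition}

Compare with the integral minimum $3W+2$ of Lemma~\ref{lem:model}: the geometry costs us $\frac14$, half of the gap of the model. The proof occupies the next three subsections; $w$ is always as in the proposition.

\subsection{The walls are neutral}

\begin{lemma}\label{lem:walls}
$\mathcal H(\Gamma\setminus S_w)=0$.
\end{lemma}

\begin{proof}
By (P) with $A=\Omega$, the values of $w$ in $\Omega$ lie a.e.\ in a countable set $\{p_j\}$. Let $\Pi$ be a small flat piece of $\Gamma$ (an $(N-1)$-cube) with normal $e_k$, such that near $\Pi$ one side lies in $\Omega$ and on the other side $h=\ell$. Countably many such pieces cover $\Gamma$ up to an $\mathcal H$-null set. Slice along $e_k$. By (S) and Fubini's theorem, for a.e.\ $z\in\Pi$ the slice through $z$ near $z$ is, on the side of $\Omega$, piecewise constant with finitely many jumps and with values in $\{p_j\}$; on the other side it equals $\ell$. If $z\notin S_w$, the slice does not jump at $z$, so its constant value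 near $z$ on the side of $\Omega$ is $\ell(z)$. Hence $\ell(z)\in\{p_j\}$ for a.e.\ $z\in\Pi\setminus S_w$. Since $N\ge2$, the set $\Pi$ has dimension at least one and $\ell$ is a nonconstant affine function on it. So $\{z\in\Pi:\ell(z)\in\{p_j\}\}$ is a countable union of $\mathcal H$-null sets.
\end{proof}

Let $s:=\mathcal H\bigl(S_w\cap(\Omega\cup\mathrm{Win})\bigr)$. As $\Gamma$ is disjoint from $\Omega\cup\mathrm{Win}$, Lemma~\ref{lem:walls} gives
\begin{equation}\label{eq:s}
\mathcal H(S_w\cap\overline\Omega)\ge\mathcal H(\Gamma)+s .
\end{equation}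
If $s>(3W+2)\varepsilon^{N-1}$, the inequality of the proposition holds for $w$. So until the end of its proof we assume
\begin{equation}\label{eq:ssmall}
s\le(3W+2)\varepsilon^{N-1}.
\end{equation}

\subsection{Each room has a main label}

Let $\gamma>0$ be a constant valid in (I) for the three rooms. The rooms do not depend on $\varepsilon$, so $\gamma$ depends only on $N$, and so do
\[
\kappa:=\bigl[2\gamma(3W+2)\bigr]^{N/(N-1)},\qquad\varepsilon:=\min\Bigl\{\frac14,\frac1{96\kappa}\Bigr\}.
\]
This is the $\varepsilon$ of the proposition. Note that $\kappa\varepsilon^N\le\kappa\varepsilon\le\frac1{96}$. Put $\rho:=48\kappa\varepsilon\le\frac12$; this will be the depth to which we look into a room behind an opening.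

\begin{lemma}\label{lem:main}
For each room $R$ there is $p_R\in\mathbb R$ with $|\{x\in R:w(x)\ne p_R\}|\le\kappa\varepsilon^N$.
\end{lemma}

\begin{proof}
Apply (P) in $R$: $w=\sum_jp_j1_{E_j}$ and $\sum_jP(E_j,R)\le2s$. If $|E_j|\le|R|/2$ for all $j$, then (I), the inequality $\sum_j\alpha_j^q\le(\sum_j\alpha_j)^q$ for $\alpha_j\ge0$, $q\ge1$, and \eqref{eq:ssmall} give
\[
|R|=\sum_j|E_j|\le\sum_j\bigl(\gamma P(E_j,R)\bigr)^{\frac N{N-1}}\le\Bigl(\gamma\sum_jP(E_j,R)\Bigr)^{\frac N{N-1}}\le\kappa\varepsilon^N<2^N\le|R|,
\]
a contradiction. So $|E_j|>|R|/2$ for some $j$. For this $j$, (I) gives $|R\setminus E_j|\le(\gamma P(E_j,R))^{N/(N-1)}\le\kappa\varepsilon^N$. Take $p_R=p_j$.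
\end{proof}

We call $p_R$ the \emph{main label} of $R$ and write $p_a,p_b,p_c$ for those of $R_a,R_b,R_c$.

\subsection{Openings between different labels cost almost their full area}

A wrong main label behind a window, or different main labels at the two ends of a corridor, force a jump on most lines through the opening. Both cases are covered by the next lemma.

\begin{lemma}\label{lem:cross}
Let $Q\subset\Omega'$ be an open box, written as $B\times(\alpha,\beta)$ with the last factor in a coordinate direction, and suppose $\nabla w=0$ a.e.\ in $Q$. Let $I^-,I^+\subset(\alpha,\beta)$ be disjoint open intervals, $p^-\ne p^+$ real numbers, and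
\[
|\{x\in B\times I^\pm:w(x)\ne p^\pm\}|\le b^\pm .
\]
Then $\mathcal H(S_w\cap Q)\ge|B|-b^-/|I^-|-b^+/|I^+|$.
\end{lemma}

\begin{proof}
Let $Z^\pm$ be the set of $z\in B$ with $w(z,\tau)\ne p^\pm$ for a.e.\ $\tau\in I^\pm$. Then $|Z^\pm|\,|I^\pm|\le b^\pm$ by Fubini's theorem. By (S), for a.e.\ $z\in B\setminus(Z^-\cup Z^+)$ the slice $w(z,\cdot)$ is piecewise constant on $(\alpha,\beta)$ with finitely many jumps, all at points of $J_w$, and takes each of the values $p^-\ne p^+$ on a set of positive length. So it jumps somewhere, that is, $\{z\}\times(\alpha,\beta)$ contains a point of $J_w\subset S_w$. Hence the orthogonal projection of $S_w\cap Q$ onto $B$ covers almost all of $B\setminus(Z^-\cup Z^+)$. Projections are $1$-Lipschitz and do not increase $\mathcal H$.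
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:partition}]
\emph{Windows.} Let $\omega$ be a window of the room $R$ with label $i\ne p_R$. Use coordinates $(z,\tau)$ with $z\in\omega$ and $\tau$ the inward normal coordinate, $\tau=0$ on $\omega$. The strip $\omega\times(0,\rho)$ lies in $R$, and $\omega\times(-1,0)$ is the box behind the window, where $w=i$ a.e. So $\nabla w=0$ a.e.\ in $Q=\omega\times(-1,\rho)$ and $S_w\cap Q\subset\omega\times[0,\rho)$. Lemma~\ref{lem:cross} with $I^-=(-1,0)$, $p^-=i$, $b^-=0$, $I^+=(0,\rho)$, $p^+=p_R$, $b^+=\kappa\varepsilon^N$ (Lemma~\ref{lem:main}) and $\kappa\varepsilon^N/\rho=\frac1{48}\varepsilon^{N-1}$ gives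
\[
\mathcal H\bigl(S_w\cap(\omega\times[0,\rho))\bigr)\ge\bigl(W-\tfrac1{48}\bigr)\varepsilon^{N-1}.
\]

\emph{Doors.} Consider a corridor between rooms $R,R'$ with $p_R\ne p_{R'}$. Extend it by length $\rho$ into both rooms; the extended corridor $Q$ (an open box) lies in $\Omega$. Apply Lemma~\ref{lem:cross} along the axis of the corridor, with $I^\pm$ the two extensions, both of length $\rho$, $p^\pm$ the main labels and $b^\pm=\kappa\varepsilon^N$:
\[
\mathcal H(S_w\cap Q)\ge\bigl(1-\tfrac1{24}\bigr)\varepsilon^{N-1}.
\]

\emph{Disjointness.} The six strips $\omega\times[0,\rho)$ and the three extended corridors lie in $\Omega\cup\mathrm{Win}$. They are pairwise disjoint. The parts of the corridors outside the rooms are disjoint, so it suffices to look at each room, using $\varepsilon\le\frac14$ and $\rho\le\frac12$. In $R_a$ and its windows, the strips and extensions are contained in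
\[
\{x_1<-\tfrac52\},\quad\{x_2>\tfrac52,\ |x_1+2|\le\tfrac14\},\quad\{x_1>-\tfrac32\},\quad\{x_2<\tfrac32,\ |x_1+2|\le\tfrac14\}
\]
(left window, top window, $D_{ab}$, $D_{ca}$). The second and the fourth set are separated by $x_2$, all other pairs by $x_1$. The picture in $R_b$ is the mirror image under $x_1\mapsto-x_1$, with $D_{bc}$ in place of $D_{ca}$. In $R_c$ the four pieces lie in $\{x_1<-\frac52\}$, $\{x_1>\frac52\}$, $\{|x_1-2|\le\frac14\}$ and $\{|x_1+2|\le\frac14\}$.

\emph{Summation.} Let $n_w$ be the number of windows whose label differs from the main label of their room, and $n_d$ the number of corridors whose two rooms have different main labels. There are six windows and three corridors, so the losses add up to at most $\frac6{48}+\frac3{24}=\frac14$, and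
\[
s\ge\bigl(n_wW+n_d-\tfrac14\bigr)\varepsilon^{N-1}.
\]
But $n_wW+n_d=E(p_a,p_b,p_c)\ge3W+2$ by Lemma~\ref{lem:model}(a), where $W=2^{N-1}\ge2$ is used. So $s\ge(3W+\frac74)\varepsilon^{N-1}$, and \eqref{eq:s} gives the claim.
\end{proof}

From now on $\varepsilon$ is the number given by Proposition~\ref{prop:partition}.

\subsection{Large data}

\begin{proposition}\label{prop:lower}
There is $M_0$ such that for all $M\ge M_0$ and the datum $g_M$
\[
\inf F\ge c_M+\mathcal H(\Gamma)+\bigl(3W+\tfrac{13}8\bigr)\varepsilon^{N-1}.
\]
\end{proposition}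

\begin{proof}
Otherwise, by \eqref{eq:split}, there are $M_n\to\infty$ and $u_n$ admissible for $g_{M_n}$ with
\[
\int_\Omega|\nabla u_n|^2\,dx+\mathcal H(S_{u_n}\cap\overline\Omega)<\mathcal H(\Gamma)+\bigl(3W+\tfrac{13}8\bigr)\varepsilon^{N-1}.
\]
Truncating $u_n$ at the levels $\pm5NM_n$ keeps it admissible, because $|g_{M_n}|\le5NM_n$, and does not increase the left-hand side. Let $w_n=u_n/M_n$. Then $|w_n|\le5N$, $w_n=h$ a.e.\ outside $\overline\Omega$, and $\int_\Omega|\nabla w_n|^2\le C/M_n^2\to0$. Since $h$ has bounded gradient and $\mathcal H(S_h\setminus\overline\Omega)<\infty$, also $\int_{\Omega'}|\nabla w_n|^2+\mathcal H(S_{w_n})\le C$. By (C), along a subsequence $w_n\to w\in SBV(\Omega')$, with $w=h$ a.e.\ outside $\overline\Omega$, $|w|\le5N$, $\mathcal H(S_w)<\infty$ and $\nabla w=0$ a.e.\ in $\Omega$. The sets $S_w\setminus\overline\Omega=S_h\setminus\overline\Omega=S_{w_n}\setminus\overline\Omega$ have the same finite measure, which can be subtracted from both sides of $\mathcal H(S_w)\le\liminf\mathcal H(S_{w_n})$. Hence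
\[
\mathcal H(S_w\cap\overline\Omega)\le\liminf_n\mathcal H(S_{w_n}\cap\overline\Omega)\le\mathcal H(\Gamma)+\bigl(3W+\tfrac{13}8\bigr)\varepsilon^{N-1},
\]
which contradicts Proposition~\ref{prop:partition}, as $\frac{13}8<\frac74$.
\end{proof}

\section{Upper bound for \texorpdfstring{$\mathcal F$}{the lifted functional}}\label{sec:upper}

We now compute with the competitor suggested by $\mu^*$ in Lemma~\ref{lem:model}(b). It is an average of two subgraph functions, but estimating the two sheets separately would only give the average $3W+3$ of their costs (see the end of Section~\ref{sec:model}). The gain comes from applying the second constraint in \eqref{eq:K} to both sheets at once.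

\begin{lemma}\label{lem:TV}
Let $\mu,\mu'$ be probability measures on $\mathbb R$ with finite support, $\theta(t)=\mu((t,\infty))-\mu'((t,\infty))$, and let $f\in L^1_{\rm loc}(\mathbb R)$ with $\bigl|\int_{t_1}^{t_2}f\,dt\bigr|\le1$ for all $t_1,t_2$. Then $\int f\theta\,dt\le\frac12|\mu-\mu'|(\mathbb R)$.
\end{lemma}

\begin{proof}
Take $t_0$ below both supports and $\Phi(\tau)=\int_{t_0}^\tau f\,dt$. Since $\theta(t)=\int\mathbf 1_{\{t<\tau\}}\,d(\mu-\mu')(\tau)$ vanishes for $t\le t_0$, Fubini's theorem gives $\int f\theta\,dt=\int\Phi\,d(\mu-\mu')$. The oscillation of $\Phi$ is at most $1$, so $|\Phi-q|\le\frac12$ for some constant $q$. As $(\mu-\mu')(\mathbb R)=0$, we may replace $\Phi$ by $\Phi-q$, and the claim follows.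
\end{proof}

\begin{lemma}\label{lem:lift}
Let $u$ be bounded and affine on each cell of the grid. Then $D\mathbf 1_{\{t<u\}}$ is a bounded measure, the sum of
\begin{itemize}
\item over each open cell $P$, the measure $\psi\mapsto\int_P\bigl(\psi^x(x,u)\cdot\nabla u-\psi^t(x,u)\bigr)\,dx$;
\item over each facet $\Sigma\subset\Omega'$ shared by two cells $P^-,P^+$, with unit normal $\nu$ pointing from $P^-$ to $P^+$ and traces $u^\pm$ of $u|_{P^\pm}$, the measure
\[
\psi\mapsto\int_\Sigma\int_{\mathbb R}\bigl(\mathbf 1_{\{t<u^+\}}-\mathbf 1_{\{t<u^-\}}\bigr)\,\psi^x\cdot\nu\,dt\,d\mathcal H .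
\]
\end{itemize}
\end{lemma}

\begin{proof}
Let $\psi\in C^1_c(\Omega'\times\mathbb R;\mathbb R^{N+1})$. On a cell $P$ put $\Psi(x)=\int_{-\infty}^{u(x)}\psi^x(x,t)\,dt$. It is $C^1$ up to the boundary and $\operatorname{div}\Psi=\int_{-\infty}^u\operatorname{div}_x\psi^x\,dt+\psi^x(x,u)\cdot\nabla u$. Moreover $\int_{-\infty}^u\partial_t\psi^t\,dt=\psi^t(x,u)$. The divergence theorem in $P$, with outer normal $n$, gives
\[
-\int_P\int_{-\infty}^u\operatorname{div}\psi\,dt\,dx=\int_P\bigl(\psi^x(x,u)\cdot\nabla u-\psi^t(x,u)\bigr)\,dx-\int_{\partial P}\Psi\cdot n\,d\mathcal H .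
\]
Sum over the cells. Facets in $\partial\Omega'$ do not contribute. On $\Sigma$ we have $n=\nu$ for $P^-$ and $n=-\nu$ for $P^+$, so the boundary terms add up to $\int_\Sigma(\Psi^+-\Psi^-)\cdot\nu\,d\mathcal H$, which is the stated integral. The masses are finite because $u$ and $\nabla u$ are bounded.
\end{proof}

\begin{proposition}\label{prop:upper}
For every $M>0$ and the datum $g_M$,
\[
\inf\mathcal F\le c_M+\mathcal H(\Gamma)+\bigl(3W+\tfrac32\bigr)\varepsilon^{N-1}.
\]
\end{proposition}

\begin{proof}
\emph{The competitor.} Assign each corridor to one of its rooms: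
\[
\Omega_a=R_a\cup(D_{ab}\cap\{x_1<1\}),\quad\Omega_b=R_b\cup(D_{bc}\cap\{x_2>-1\}),\quad\Omega_c=R_c\cup(D_{ca}\cap\{x_2<1\}).
\]
These sets cover $\Omega$ up to three flat interfaces $a|b$, $b|c$, $c|a$, each of area $\varepsilon^{N-1}$ and each a union of facets of the grid up to a null set. Let $u_1=u_2=g_M$ outside $\overline\Omega$,
\[
u_1=M,\ 2M,\ 3M\quad\text{and}\quad u_2=2M,\ 3M,\ M\qquad\text{on }\Omega_a,\Omega_b,\Omega_c\text{ respectively},
\]
and $v=\frac12\bigl(\mathbf 1_{\{t<u_1\}}+\mathbf 1_{\{t<u_2\}}\bigr)$. By Lemma~\ref{lem:lift}, $Dv$ is a bounded measure, and $v$ is admissible for $\mathcal F$. For a.e.\ $x$ we have $v(x,t)=\mu_x((t,\infty))$, where $\mu_x=\delta_{g_M(x)}$ outside $\overline\Omega$ and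
\[
\mu_x=\tfrac12(\delta_M+\delta_{2M}),\quad\tfrac12(\delta_{2M}+\delta_{3M}),\quad\tfrac12(\delta_{3M}+\delta_M)\qquad\text{on }\Omega_a,\Omega_b,\Omega_c .
\]
On a facet let $\mu_x^\pm$ be the traces of $\mu_x$ from the two sides, that is, $\frac12(\delta_{u_1^\pm(x)}+\delta_{u_2^\pm(x)})$.

\emph{Splitting the integral.} Let $\varphi\in K$ be such that $\int\langle\varphi,Dv\rangle$ is defined, i.e.\ the positive or the negative part of the integrand with respect to $|Dv|$ is integrable. The same part is then integrable on every Borel subset. The finitely many sets (cell)$\times\mathbb R$ and (facet)$\times\mathbb R$ are disjoint and carry $Dv$, so $\int\langle\varphi,Dv\rangle$ is the sum of their contributions in $[-\infty,+\infty]$. Each contribution will be bounded above by a finite number.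

\emph{Cells outside $\overline\Omega$.} The contribution of such a cell $P$ is $\int_P(\varphi^x\cdot\nabla g_M-\varphi^t)(x,g_M(x))\,dx$, and $\varphi^x\cdot\nabla g_M-\varphi^t\le\varphi^x\cdot\nabla g_M-\frac14|\varphi^x|^2\le|\nabla g_M|^2$. The total is at most $M^2\int_{\Omega'\setminus\overline\Omega}|\nabla h|^2\,dx$.

\emph{Cells in $\Omega$.} Here $\nabla u_1=\nabla u_2=0$ and $-\varphi^t\le0$. The contribution is at most $0$.

\emph{Facets.} By Lemma~\ref{lem:lift} the contribution of a facet $\Sigma$ is the integral over $\Sigma\times\mathbb R$ of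
\[
q(x,t)=\varphi^x(x,t)\cdot\nu\;\theta_x(t),\qquad\theta_x(t)=\mu_x^+((t,\infty))-\mu_x^-((t,\infty)),
\]
where $\theta_x$ is bounded with compact support in $t$. As $q^+$ or $q^-$ is integrable, Tonelli's theorem for $q^+$ and $q^-$ gives $\int_{\Sigma\times\mathbb R}q=\int_\Sigma\bigl(\int q(x,t)\,dt\bigr)\,d\mathcal H$. For each $x$ the inner integral converges absolutely, since $\varphi^x(x,\cdot)$ is locally integrable. By Lemma~\ref{lem:TV} with $f=\varphi^x(x,\cdot)\cdot\nu$ it is at most $\frac12|\mu_x^+-\mu_x^-|(\mathbb R)$. This number is as follows.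
\begin{itemize}
\item On facets outside $\overline\Omega$: it is $1$ at $\mathcal H$-a.e.\ point of $S_h$ and $0$ at $\mathcal H$-a.e.\ other point. Total: $\mathcal H(S_h\setminus\overline\Omega)$.
\item On $\Gamma$: at most $1$. Total: at most $\mathcal H(\Gamma)$.
\item On the six windows: it compares $\delta_{iM}$ with $\frac12(\delta_{iM}+\delta_{jM})$, $j\ne i$, and equals $\frac12$. Total: $6\cdot\frac12W\varepsilon^{N-1}=3W\varepsilon^{N-1}$.
\item On the three interfaces: $\frac12$ by Lemma~\ref{lem:model}(b) (with all labels multiplied by $M$). Total: $\frac32\varepsilon^{N-1}$.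
\item On all other facets in $\Omega$: $0$, as $\mu_x^+=\mu_x^-$.
\end{itemize}
Adding up, $\int\langle\varphi,Dv\rangle\le c_M+\mathcal H(\Gamma)+(3W+\frac32)\varepsilon^{N-1}$ for every such $\varphi$, which bounds $\mathcal F(v)$.
\end{proof}

\section{The gap, and gaps of arbitrary size}\label{sec:scaling}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For $M\ge M_0$ and $g=g_M$, Propositions~\ref{prop:lower} and~\ref{prop:upper} give
\[
\inf F-\inf\mathcal F\ge\bigl(\tfrac{13}8-\tfrac32\bigr)\varepsilon^{N-1}=\tfrac18\varepsilon^{N-1}>0 .
\]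
The gap is finite, since $\mathcal F\ge0$ and $\inf F\le F(g)<\infty$.

To prescribe its size, let $\lambda>0$ and replace $\Omega,\Omega'$ by $\lambda\Omega,\lambda\Omega'$ and $g$ by $\lambda^{1/2}g(\cdot/\lambda)$; these data are again of the type required in the theorem. The maps
\[
u\mapsto\lambda^{1/2}u(x/\lambda),\qquad v\mapsto v\bigl(x/\lambda,t/\lambda^{1/2}\bigr)
\]
are bijections between the old and the new admissible classes. The map
\[
\varphi\mapsto\bigl(\lambda^{-1/2}\varphi^x,\ \lambda^{-1}\varphi^t\bigr)\bigl(x/\lambda,t/\lambda^{1/2}\bigr)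
\]
is a bijection of $K(\Omega')$ onto $K(\lambda\Omega')$: both sides of the first constraint in \eqref{eq:K} are multiplied by $\lambda^{-1}$, and in the second one the factor $\lambda^{-1/2}$ is compensated by $dt$. In $F$, the gradient term is multiplied by $\lambda^{-1}\lambda^N$ and the jump term by $\lambda^{N-1}$. In $\int\langle\varphi,Dv\rangle$, the $x$-part is multiplied by $\lambda^{-1/2}\cdot\lambda^{-1}\cdot\lambda^{N+1/2}$ and the $t$-part by $\lambda^{-1}\cdot\lambda^{-1/2}\cdot\lambda^{N+1/2}$. All these factors equal $\lambda^{N-1}$. So the gap is multiplied by $\lambda^{N-1}$, and since $N\ge2$ it can be made equal to any $\delta>0$.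
\end{proof}

\section{Dimension one}\label{sec:one}

Let $N=1$, so that $\mathcal H=\mathcal H^0$ counts points. The basic case is an interval $[c,d]$ of length $L$, with value $s$ arriving from the left and $r$ from the right. There $F$ chooses between an affine connection, with energy $(r-s)^2/L$, and a jump, with energy $1$. To see that $\mathcal F$ can do no better, we look for a field in $K$ that is divergence-free, so that its integral against $Dv$ depends only on the values of $v$ near the ends. Such fields have the form $\varphi=(\partial_tV,-\partial_xV)$, and \eqref{eq:K} becomes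
\[
-\partial_xV\ge\tfrac14(\partial_tV)^2,\qquad|V(x,t_2)-V(x,t_1)|\le1 .
\]
The natural candidate for $V(x,t)$ is the least energy needed to go from $(c,s)$ to $(x,t)$, namely $\min\{1,(t-s)^2/(x-c)\}$. It is singular at $x=c$, so below we shift $x$ by $\eta$ and then mollify.

\begin{lemma}\label{lem:calibration}
Let $c<d$, $L=d-c$, $[c,d]\subset\Omega'$, and suppose $(c-\delta_0,c)\cup(d,d+\delta_0)\subset\Omega'\setminus\overline\Omega$ for some $\delta_0>0$. Let $s=g(c-)$, $r=g(d+)$ be the one-sided limits and let $v$ be admissible for $\mathcal F$. Then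
\[
\sup_\varphi\int_{[c,d]\times\mathbb R}\langle\varphi,Dv\rangle\ge\min\Bigl\{1,\frac{(r-s)^2}L\Bigr\},
\]
where the supremum is over bounded Borel fields $\varphi$ on $[c,d]\times\mathbb R$ that satisfy \eqref{eq:K} for all $x\in[c,d]$.
\end{lemma}

\begin{proof}
For $\eta>0$ let
\[
V(x,t)=\min\Bigl\{1,\frac{(t-s)^2}{x-c+\eta}\Bigr\}\qquad\text{on }(c-\eta,\infty)\times\mathbb R .
\]
$V$ is locally Lipschitz and $0\le V\le1$. Almost everywhere $-V_x=\frac14V_t^2$: where $V<1$ both sides equal $(t-s)^2/(x-c+\eta)^2$, and elsewhere both vanish a.e. Let $V_\delta=V*\rho_\delta$ with a standard mollifier, $\delta<\eta/2$, and for $x>c-\eta/2$ put $\varphi=(\partial_tV_\delta,-\partial_xV_\delta)$. By Jensen's inequality,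
\[
\tfrac14|\partial_tV_\delta|^2=\tfrac14(V_t*\rho_\delta)^2\le\tfrac14(V_t^2)*\rho_\delta=-\partial_xV_\delta,
\]
and $\bigl|\int_{t_1}^{t_2}\varphi^x\,dt\bigr|=|V_\delta(x,t_2)-V_\delta(x,t_1)|\le1$. So $\varphi$ satisfies \eqref{eq:K}. It is smooth and divergence-free. For $x$ in a compact interval contained in $(c-\eta/2,\infty)$ it vanishes for large $|t|$, because there $V_\delta=1$; in particular it is bounded over such an interval.

For large $k$ let $\zeta_k(x)$ be $1$ on $[c,d]$, $0$ outside $(c-\frac1k,d+\frac1k)$, and affine in between. The field $\zeta_k\varphi$, extended by $0$, is Lipschitz with compact support in $\Omega'\times\mathbb R$, and $\operatorname{div}(\zeta_k\varphi)=\zeta_k'\varphi^x$. Where $\zeta_k'\ne0$ we have $v=\mathbf 1_{\{t<g\}}$ a.e.\ and $\int_{-\infty}^{g(x)}\partial_tV_\delta\,dt=V_\delta(x,g(x))-1$. Hence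
\begin{align*}
\int\langle\zeta_k\varphi,Dv\rangle&=-\int v\,\zeta_k'\varphi^x\,dx\,dt\\
&=-k\int_{c-\frac1k}^c\bigl(V_\delta(x,g(x))-1\bigr)\,dx+k\int_d^{d+\frac1k}\bigl(V_\delta(x,g(x))-1\bigr)\,dx .
\end{align*}
Let $k\to\infty$. On the left we use dominated convergence, as $|Dv|$ is finite and the fields $\zeta_k\varphi$ are uniformly bounded; on the right, $g(x)\to s$ as $x\to c-$ and $g(x)\to r$ as $x\to d+$. This gives
\[
\int_{[c,d]\times\mathbb R}\langle\varphi,Dv\rangle=V_\delta(d,r)-V_\delta(c,s).
\]
As $\delta\to0$ the right-hand side tends to $V(d,r)-V(c,s)=\min\{1,(r-s)^2/(L+\eta)\}$, and as $\eta\to0$ this tends to $\min\{1,(r-s)^2/L\}$.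
\end{proof}

Beyond the boundedness of $Dv$, only the values of $v$ near the ends were used; over $[c,d]$ the function $v$ need not be monotone in $t$. For general $\Omega$ the set $\overline\Omega$ may have infinitely many components, and we approximate $\Omega'\setminus\overline\Omega$ from inside by sets with finitely many complementary intervals.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $\Omega=\emptyset$, the only admissible functions are $g$ and $\mathbf 1_{\{t<g\}}$, and the claim is \eqref{eq:ABD}. Let $\Omega\ne\emptyset$, $C=\overline\Omega$ (compact) and $G=\Omega'\setminus C$ (open).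

\emph{Step 1: approximation of $G$.} Only finitely many components $I_1,\dots,I_m$ of $\Omega'$ meet $C$. Let $[a_l,b_l]\subset I_l$ be the convex hull of the compact set $C\cap I_l$, let $J_1,J_2,\dots$ be the at most countably many components of $\bigcup_l(a_l,b_l)\setminus C$, and set
\[
G_n=\Bigl(\Omega'\setminus\bigcup_l[a_l,b_l]\Bigr)\cup J_1\cup\dots\cup J_n
\]
(with all $J_i$ if there are fewer than $n$ of them). Then $G_n$ is open, and $G_n\uparrow G$ because $a_l,b_l\in C$. The set $\Omega'\setminus G_n$ is a finite disjoint union of compact intervals $[c_j,d_j]$ with end points in $C$, and $(c_j-\delta_0,c_j),(d_j,d_j+\delta_0)\subset G_n$ for small $\delta_0>0$.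

Moreover $c_j<d_j$. Indeed, if $c_j=d_j$, then $C\cap(c_j-\delta_0,c_j+\delta_0)=\{c_j\}$. As $c_j\in\overline\Omega$, the open set $\Omega\cap(c_j-\delta_0,c_j+\delta_0)$ would be nonempty and contained in $\{c_j\}$, which is impossible. Let $s_j=g(c_j-)$, $r_j=g(d_j+)$, $L_j=d_j-c_j$ and
\[
m_j=\min\{1,(r_j-s_j)^2/L_j\}.
\]

\emph{Step 2: replacing $v$ by a function.} Let $u_n=g$ on $G_n$. On $[c_j,d_j]$ let $u_n$ be the affine function from $s_j$ to $r_j$ if $(r_j-s_j)^2<L_j$, and the constant $s_j$ otherwise. In the second case $r_j\ne s_j$, and the only jump of $u_n$ in $[c_j,d_j]$ is at $d_j$, at cost $1$; in the first case there is no jump in $[c_j,d_j]$. So $u_n\in SBV(\Omega')$ and $F(u_n)=F_{G_n}(g)+\sum_jm_j$. We claim that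
\begin{equation}\label{eq:un}
\mathcal F(v)\ge F(u_n)\qquad\text{for every $v$ admissible for }\mathcal F .
\end{equation}
The constraints \eqref{eq:K} are pointwise in $x$. So fields chosen separately over the disjoint Borel sets $G_n$ and $[c_j,d_j]$, whose union is $\Omega'$, combine to an element of $K(\Omega')$. On $G_n\times\mathbb R$ we have $Dv=D\mathbf 1_{\{t<g\}}$, and \eqref{eq:ABD} on the bounded open set $G_n$ provides fields whose integral is finite and arbitrarily close to $F_{G_n}(g)<\infty$. On each $[c_j,d_j]\times\mathbb R$, Lemma~\ref{lem:calibration} provides bounded fields, whose integrals are finite, with integral larger than $m_j$ minus any given positive number. Adding these finitely many integrals proves \eqref{eq:un}.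

\emph{Step 3: passage to the limit.} By \eqref{eq:un} and \eqref{eq:trivial}, $F(u_n)\le\inf\mathcal F\le F(g)<\infty$ for every $n$. On $\bigcup_lI_l$ we have $|u_n|\le\|g\|_{L^\infty(\bigcup_lI_l)}$, because $s_j,r_j$ are one-sided limits of $g$; this norm is finite, since a $BV$ function on finitely many bounded intervals is bounded. On the other components of $\Omega'$ we have $u_n=g$. So (C) on $\bigcup_lI_l$, together with the lower semicontinuity of $\int|\nabla u|^2$ under weak $L^1$ convergence of the gradients, gives along a subsequence $u_n\to u$ with $u\in SBV(\Omega')$ and $F(u)\le\inf\mathcal F$. Since $u_n=g$ on $G_k$ for all $n\ge k$, we have $u=g$ a.e.\ on $\bigcup_kG_k=G=\Omega'\setminus\overline\Omega$. So $u$ is admissible for $F$, and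
\[
F(u)\le\inf\mathcal F\le\inf F\le F(u).
\]
Hence $\inf\mathcal F=F(u)=\min F$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AFP} Ambrosio, Fusco, Pallara, \emph{Functions of Bounded Variation and Free Discontinuity Problems} (2000).

\bibitem{source} \emph{Convex Representation for Lower Semicontinuous Envelopes of Functionals in $L^1$}, \url{https://typeset.io/pdf/convex-representation-for-lower-semicontinuous-envelopes-of-50lbpttnur.pdf}

\end{thebibliography}

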